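\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{conjecture}[theorem]{Conjecture}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Lower order terms at effectively hyperbolic points:\\ a counterexample to a conjecture of Melrose}


\begin{abstract}
Let $P$ be a differential operator whose principal symbol is real and hyperbolic. At an effectively hyperbolic double characteristic $\rho$, let $e(\rho)$ be the positive eigenvalue of the Hamilton map and let $s(\rho)$ measure the failure of the Ivrii--Petkov--H\"ormander condition on the subprincipal symbol. Melrose conjectured that $C^\infty$ well-posedness of the Cauchy problem forces $s/e$ to be locally bounded. We construct counterexamples in every dimension $n+1\ge 2$ and of every order $m\ge 2$. The basic one is a second order operator in two variables whose real coefficients depend only on time. The mechanism is that crossing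 a point with ratio $R=s/e$ amplifies solutions by at most $e^{O(R)}$, independently of the frequency, and that this amplification can be hidden from all frequencies below $e^{LR}$. For second order operators of this type in two variables we also show that well-posedness forces $|\operatorname{Im}P_{\rm sub}|\le Ce$ and $s\le Ce\,(1+\log^+(|\xi|/e))$, and that the logarithm is attained.
\end{abstract}

\section{The question and the results}

\subsection{Setting}

Let $\Omega\subset\mathbb R^{n+1}$ be an open neighborhood of the origin with coordinates $x=(x_0,x_1,\dots,x_n)$, and let $(x,\xi)$ be the canonical coordinates on $T^*\Omega$, with symplectic form $\sigma=\sum_j d\xi_j\wedge dx_j$, that is,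
\[
\sigma\bigl((x,\xi),(y,\eta)\bigr)=\langle\xi,y\rangle-\langle x,\eta\rangle .
\]
With $D_j=-i\,\partial/\partial x_j$, let $P(x,D)=P_m(x,D)+P_{m-1}(x,D)+\cdots$ be a differential operator of order $m$ with $C^\infty$ coefficients on $\Omega$, where $P_j$ is homogeneous of degree $j$ in $\xi$. Its principal symbol $p=P_m(x,\xi)$ is assumed real and hyperbolic with respect to $x_0$: $p(x,\theta)\ne0$ for $\theta=(1,0,\dots,0)$, and for all $(x,\xi')$ the roots $\xi_0$ of $p(x,\xi_0,\xi')=0$ are real.

The Cauchy problem for $P$ is \emph{$C^\infty$ well posed near the origin} if there are a neighborhood $\omega$ of the origin and $\varepsilon>0$ such that for every $|\tau|<\varepsilon$ and every $f\in C_0^\infty(\mathbb R^{n+1})$ vanishing in $\{x_0<\tau\}$ there is a unique $u\in\mathcal D'(\omega)$ vanishing in $\omega\cap\{x_0<\tau\}$ with $Pu=f$ in $\omega$.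

A point $\rho\in T^*\Omega\setminus\{0\}$ is a \emph{multiple characteristic} if $p(\rho)=0$ and $dp(\rho)=0$, and a \emph{double characteristic} if $p$ vanishes exactly to second order there. At a multiple characteristic let $p_\rho$ be the quadratic form with $p(\rho+tX)=t^2p_\rho(X)+O(t^3)$ (so $p_\rho=0$ if $p$ vanishes to order at least three), and let $p_\rho(X,Y)$ be its polar form. The \emph{Hamilton map} $F_p(\rho)$ is defined by
\[
\sigma(X,F_p(\rho)Y)=p_\rho(X,Y)\qquad(X,Y\in\mathbb R^{2(n+1)}).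
\]
The symbol $p$ is \emph{effectively hyperbolic} at $\rho$ if $F_p(\rho)$ has non-zero real eigenvalues. These form a pair $\pm e(\rho)$ with $e(\rho)>0$. Let $\Sigma_e\subset T^*\Omega\setminus\{0\}$ be the set of such points. Finally, let $\operatorname{Tr}^+F_p(\rho)=\sum\mu_j$, where $i\mu_j$ runs through the eigenvalues on the positive imaginary axis, repeated according to multiplicity. Let
\[
P_{\rm sub}(x,\xi)=P_{m-1}(x,\xi)+\frac i2\sum_{j=0}^n\frac{\partial^2p}{\partial x_j\partial\xi_j}(x,\xi)
\]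
be the subprincipal symbol, which is well defined on double characteristics, and set
\[
s(\rho)=|\operatorname{Im}P_{\rm sub}(\rho)|+\inf\bigl\{|\operatorname{Re}P_{\rm sub}(\rho)-a|:\ a\in\mathbb R,\ |a|\le\operatorname{Tr}^+F_p(\rho)\bigr\}.
\]

The theorem of Ivrii, Petkov and H\"ormander states that if the Cauchy problem is $C^\infty$ well posed near the origin and $\rho$ is a multiple characteristic over the origin at which $p$ is \emph{not} effectively hyperbolic, then $\operatorname{Im}P_{\rm sub}(\rho)=0$ and $|P_{\rm sub}(\rho)|\le\operatorname{Tr}^+F_p(\rho)$. In other words, the expression that defines $s$ vanishes at $\rho$. The theorem says nothing about effectively hyperbolic points. The question is what happens in between, when $e$ is positive but tends to zero.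

\begin{conjecture}[Melrose; see \cite{source}]\label{conj}
If the Cauchy problem for $P$ is $C^\infty$ well posed near the origin, then there is a neighborhood $U$ of the origin such that $s(\rho)/e(\rho)$ is uniformly bounded on $\Sigma_e\cap(T^*U\setminus\{0\})$.
\end{conjecture}

\subsection{What the ratio measures}\label{sec:ratio}

The simplest example already shows what is at stake. Take $n=1$ and, with constants $\gamma\ge0$ and $b_0\in\mathbb R$,
\[
P=D_0^2-\gamma^2x_0^2D_1^2+b_0D_1 .
\]
After a Fourier transform in $x_1$, solutions of $Pu=0$ satisfy $v''+(\gamma^2t^2\xi^2-b_0\xi)v=0$, where $t=x_0$.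

If $\gamma=0$, the solutions are spanned by $\exp(\pm(b_0\xi)^{1/2}t)$ when $b_0\xi\ne0$. For one sign of $\xi$ they include solutions that grow faster than any power of $|\xi|$, and no finite loss of derivatives can absorb this. So $b_0$ must vanish, as in the theorem above.

If $\gamma>0$, the points $(0,x_1;0,\xi_1)$ with $\xi_1\ne0$ are effectively hyperbolic, with $e=\gamma|\xi_1|$ and $s=|b_0||\xi_1|$ (see \eqref{eq:se}). Put $\lambda=|\xi|$ and $y=\sqrt{\gamma\lambda}\,t$. The equation becomes
\begin{equation}\label{eq:model0}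
v_{yy}+(y^2\mp R)v=0,\qquad R=b_0/\gamma,\qquad |R|=s/e ,
\end{equation}
with the upper sign for $\xi>0$. \emph{The frequency has disappeared from the equation.} This is why, for a fixed $\gamma>0$, the model tolerates every $b_0$, and why $s/e$ is the natural parameter. If $\pm R$ is positive and large, the interval $|y|<\sqrt{|R|}$ is a barrier in which some solutions grow by a factor exponential in $|R|$. As $\gamma\to0$ one must recover the condition $b_0=0$ of the degenerate case, and a bound $|b_0|\le C\gamma$ is the obvious guess. In this model, that is the conjecture.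

The guess overlooks that the price $e^{O(R)}$ is a constant and not a power of the frequency. Well-posedness only asks that the total amplification at frequency $\lambda$ be at most a power of $\lambda$. If a crossing with ratio $R$ is so faint that frequencies below $e^{LR}$ do not notice it, then the frequencies that do notice it pay $e^{O(R)}\le\lambda^{O(1/L)}$, which is affordable. Infinitely many such crossings, with $R\to\infty$, can accumulate at the origin.

\subsection{Results}

Write $t=x_0$, $x'=(x_1,\dots,x_n)$, $x''=(x_2,\dots,x_n)$ and $\log^+a=\max(\log a,0)$. Let $\mathcal P$ be the class of operators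
\begin{equation}\label{eq:class}
P=D_0^2-q(t)D_1^2+b(t)D_1\quad\text{on }(-T,T)\times\mathbb R^n,\qquad 0<T<\infty,
\end{equation}
where $q,b\in C^\infty(-T,T)$, $q\ge0$ is real and $b$ is complex-valued.

\begin{theorem}\label{thm:main}
For $n=1$ there is $P\in\mathcal P$ with $T=1$ and $q,b$ real, whose Cauchy problem is $C^\infty$ well posed near the origin, and there are points $\rho_k=(t_k,0;0,1)\in\Sigma_e$, $t_k=2^{-k}$, with
\[
\frac{s(\rho_k)}{e(\rho_k)}=4^k\to\infty,\qquad
\frac{s(\rho_k)}{e(\rho_k)}\ge c\,\log\frac1{e(\rho_k)},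
\]
where $c>0$ does not depend on $k$. For all $n\ge1$ and $m\ge2$ there are an operator of order $m$ in $n+1$ variables whose Cauchy problem is $C^\infty$ well posed near the origin and points $\rho_k\in\Sigma_e$ over $(2^{-k},0)$ with $s(\rho_k)/e(\rho_k)=4^k$.
\end{theorem}

Every neighborhood $U$ of the origin contains $(2^{-k},0)$ for large $k$, so $s/e$ is unbounded on $\Sigma_e\cap(T^*U\setminus\{0\})$. Hence Conjecture~\ref{conj} is false for every $n\ge1$ and $m\ge2$. The second result shows what remains true in the class $\mathcal P$ for $n=1$.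

\begin{theorem}\label{thm:nec}
Let $n=1$. If $P\in\mathcal P$ has a $C^\infty$ well posed Cauchy problem near the origin, then there are a neighborhood $U$ of the origin and $C>0$ such that for all $\rho=(x,\xi)\in\Sigma_e\cap(T^*U\setminus\{0\})$
\[
|\operatorname{Im}P_{\rm sub}(\rho)|\le C\,e(\rho),\qquad
s(\rho)\le C\,e(\rho)\bigl(1+\log^+(|\xi|/e(\rho))\bigr).
\]
\end{theorem}

By the second inequality of Theorem~\ref{thm:main}, where $|\xi|=1$, the logarithm cannot be improved. Thus, in $\mathcal P$ with $n=1$, the conjectured bound holds for $\operatorname{Im}P_{\rm sub}$, while for $\operatorname{Re}P_{\rm sub}$ it fails and the sharp bound contains a logarithm. Theorem~\ref{thm:nec} is not claimed outside this class. It is not used in the proof of Theorem~\ref{thm:main}.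

Section~\ref{sec:symbols} computes the symbols. Section~\ref{sec:crossing} studies one crossing, first for \eqref{eq:model0} and then for a truncated version that can be placed in a sequence. Section~\ref{sec:suff} shows that polynomial bounds for the ordinary differential equations imply well-posedness. Sections~\ref{sec:constr} and~\ref{sec:all} prove Theorem~\ref{thm:main}, and Section~\ref{sec:nec} proves Theorem~\ref{thm:nec}.

We use Gronwall's inequality in two forms, for $E\ge0$ of class $C^1$ and continuous $g,f\ge0$. If $|E'|\le gE$, then $E(t')\le\exp\bigl(|\int_t^{t'}g|\bigr)E(t)$. If $|E'|\le gE+2fE^{1/2}$ and $E(t_*)=0$, then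
\begin{equation}\label{eq:gronwall}
E(t)^{1/2}\le\Bigl|\int_{t_*}^t\exp\Bigl(\tfrac12\Bigl|\int_\tau^tg\Bigr|\Bigr)f(\tau)\,d\tau\Bigr| ;
\end{equation}
this follows by estimating the derivative of $(E+\delta)^{1/2}$ and letting $\delta\downarrow0$.

\section{Operators with time-dependent coefficients}\label{sec:symbols}

Let $P\in\mathcal P$. Then $p=\xi_0^2-q(t)\xi_1^2$, $p(x,\theta)=1$, and the roots $\xi_0=\pm\sqrt q\,|\xi_1|$ are real. Since $\partial^2p/\partial x_j\partial\xi_j=0$ for all $j$, we have $P_{\rm sub}=b(t)\xi_1$.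

Let $\rho$ be a point with $\xi_0=0$, $\xi_1\ne0$, $q(t)=0$. As $q\ge0$, also $q'(t)=0$ and $q''(t)\ge0$, and $\rho$ is a double characteristic with
\[
p_\rho(X)=X_{\xi_0}^2-\epsilon^2X_{x_0}^2,\qquad \epsilon=\sqrt{q''(t)/2}\;|\xi_1| .
\]
From $\sigma(X,F_pY)=X_{\xi_0}Y_{\xi_0}-\epsilon^2X_{x_0}Y_{x_0}$ we read off $(F_pY)_{x_0}=Y_{\xi_0}$ and $(F_pY)_{\xi_0}=\epsilon^2Y_{x_0}$, with all other components $0$. The eigenvalues are therefore $\pm\epsilon$ and $0$, and $\operatorname{Tr}^+F_p(\rho)=0$. Consequently, if $q(t)=0<q''(t)$ then $\rho\in\Sigma_e$ and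
\begin{equation}\label{eq:se}
e(\rho)=\sqrt{q''(t)/2}\;|\xi_1|,\qquad s(\rho)=\bigl(|\operatorname{Re}b(t)|+|\operatorname{Im}b(t)|\bigr)|\xi_1| .
\end{equation}
For $n=1$ these are all the points of $\Sigma_e$: a multiple characteristic has $\xi_0=0$, hence $\xi_1\ne0$ and $q(t)=0$, and $F_p(\rho)$ is nilpotent if $q''(t)=0$.

Denote by $\hat u(t,\xi,x'')=\int e^{-ix_1\xi}u\,dx_1$ the partial Fourier transform in $x_1$; here $\xi\in\mathbb R$ is the variable dual to $x_1$. The variables $x''$ are only parameters, because $P$ does not involve them. The equation $Pu=f$ becomes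
\begin{equation}\label{eq:ode}
\hat u''+Q_\xi\hat u=-\hat f,\qquad Q_\xi(t)=q(t)\xi^2-b(t)\xi ,
\end{equation}
where $'=\partial_t$. We use the same formula for $Q_\zeta$ with $\zeta\in\mathbb C$.

\section{Crossing one double characteristic}\label{sec:crossing}

\subsection{An adiabatic invariant}

Consider $v_{yy}+\mathcal Qv=0$ where $\mathcal Q>0$ varies slowly. The energy $\mathcal Q|v|^2+|v_y|^2$ is not approximately conserved; the quantity that is, up to bounded factors, is the energy divided by the frequency $\mathcal Q^{1/2}$. On an interval where $\mathcal Q$ is real, positive and $C^2$ put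
\begin{equation}\label{eq:H}
H=\mathcal Q^{1/2}|v|^2+\mathcal Q^{-1/2}|v_y|^2,\qquad G=-(\mathcal Q^{-1/2})_y=\tfrac12\mathcal Q^{-3/2}\mathcal Q_y .
\end{equation}
One computes $H_y=G(\mathcal Q|v|^2-|v_y|^2)$. Estimating this by absolute values, for $\mathcal Q\approx y^2$, would only give $|H_y|\lesssim H/|y|$ and hence a loss of a power. But the right-hand side oscillates in sign, and a correction removes it.

\begin{lemma}\label{lem:adiabatic}
Let $\mathcal Q$ be real, positive and $C^2$ on an interval $I$, and let $v_{yy}+\mathcal Qv=0$ on $I$. If $|G|\le1$ on $I$, then $H(y')\le3\exp\bigl(\int_I|G_y|\,dy\bigr)H(y)$ for all $y,y'\in I$.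
\end{lemma}

\begin{proof}
Let $F=H+G\operatorname{Re}(v\bar v_y)$. We have $(|v|^2)_y=2\operatorname{Re}(v\bar v_y)$, $(|v_y|^2)_y=-2\mathcal Q\operatorname{Re}(v\bar v_y)$ and $(\operatorname{Re}v\bar v_y)_y=|v_y|^2-\mathcal Q|v|^2$, since $\mathcal Q$ is real. Therefore
\[
F_y=(\mathcal Q^{1/2})_y|v|^2-G|v_y|^2+G\bigl(|v_y|^2-\mathcal Q|v|^2\bigr)+G_y\operatorname{Re}(v\bar v_y)=G_y\operatorname{Re}(v\bar v_y),
\]
because the terms $\pm2\mathcal Q^{1/2}\operatorname{Re}(v\bar v_y)$ cancel and $G\mathcal Q=\frac12\mathcal Q^{-1/2}\mathcal Q_y=(\mathcal Q^{1/2})_y$. Now $|v\bar v_y|\le\frac12H$, so $|G|\le1$ gives $\frac12H\le F\le\frac32H$ and $|F_y|\le|G_y|F$. By Gronwall, $H(y')\le2F(y')\le2\exp(\int_I|G_y|)F(y)\le3\exp(\int_I|G_y|)H(y)$.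
\end{proof}

\subsection{The model equation}

Below, $\iota\in\{1,-1\}$ is a sign (it will be the sign of the frequency $\xi$), and $c\ge1$ denotes constants that may change from line to line; in this subsection they are absolute.

\begin{proposition}\label{prop:model}
Let $R\ge1$ and $v_{yy}+(y^2-\iota R)v=0$ on $\mathbb R$. With $H$ as in \eqref{eq:H} for $\mathcal Q=y^2-\iota R$,
\[
H(y_1)\le c\,e^{24R}H(y_0)\qquad\text{whenever } y_0\le-2\sqrt R,\quad y_1\ge2\sqrt R .
\]
\end{proposition}

\begin{proof}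
\emph{Outer regions} $|y|\ge2\sqrt R$. Here $y^2-\iota R\ge\frac34y^2\ge3R$. From $G=y(y^2-\iota R)^{-3/2}$ we get
\begin{equation}\label{eq:Gmodel}
|G|\le(\tfrac43)^{3/2}y^{-2}\le\frac{2}{4R}<1,\qquad
|G_y|\le(y^2-\iota R)^{-3/2}+3y^2(y^2-\iota R)^{-5/2}\le c|y|^{-3}.
\end{equation}
Since $\int_2^\infty y^{-3}dy<\infty$, Lemma~\ref{lem:adiabatic} shows that $H$ changes at most by a factor $c$ within each outer region.

\emph{Middle region} $|y|\le2\sqrt R$. Here $|\mathcal Q|\le5R$. The function $M=|v_y|^2+R|v|^2$ satisfies $M_y=2\operatorname{Re}(v\bar v_y)(R-\mathcal Q)$ and $2|v||v_y|\le R^{-1/2}M$, so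
\begin{equation}\label{eq:middle}
|M_y|\le6\sqrt R\,M,\qquad M(y')\le e^{24R}M(y)\quad\text{for }|y|,|y'|\le2\sqrt R,
\end{equation}
because the region has length $4\sqrt R$.

\emph{Matching.} At $y=\pm2\sqrt R$ the value $\mathcal Q=(4-\iota)R\in[3R,5R]$ is the same at both points, and $\mathcal Q^{1/2}H=|v_y|^2+\mathcal Q|v|^2$ lies between $M$ and $5M$. Hence $H(2\sqrt R)\le5e^{24R}H(-2\sqrt R)$. Combining the three steps proves the claim.
\end{proof}

An exponential in $R$ cannot be avoided: for $\iota=1$ the barrier really amplifies. We state this so that it can be reused, with a perturbed coefficient, in Section~\ref{sec:nec}.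

\begin{lemma}\label{lem:barrier}
Let $R>0$ and let $\mathcal Q$ be a continuous complex function with $\operatorname{Re}\mathcal Q\le-\frac12R$ on $|y|\le\frac12\sqrt R$. The solution of $v_{yy}+\mathcal Qv=0$ with $v=1$, $v_y=0$ at $y=-\frac12\sqrt R$ satisfies $|v|^2\ge\frac12e^R$ at $y=\frac12\sqrt R$.
\end{lemma}

\begin{proof}
Let $\nu=|v|^2$. Then $\nu_{yy}=2|v_y|^2-2\operatorname{Re}\mathcal Q\,\nu\ge R\nu$. Put $h=\cosh\bigl(\sqrt R(y+\frac12\sqrt R)\bigr)$ and $z=\nu-h$. Then $z_{yy}\ge Rz$ and $z=z_y=0$ at the left endpoint. Now $(z_yh-zh_y)_y=(z_{yy}-Rz)h\ge0$, so $(z/h)_y\ge0$ and $z\ge0$. At the right endpoint $h=\cosh R\ge\frac12e^R$.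
\end{proof}

For $\mathcal Q=y^2-R$ the hypothesis holds, since $y^2-R\le-\frac34R$ there. So inside the barrier the squared amplitude of some solution grows at least by the factor $\frac12e^R$, while by Proposition~\ref{prop:model} a crossing multiplies $H$ at most by $ce^{24R}$. What matters is that neither factor contains the frequency.

\subsection{A truncated crossing}

To place many crossings one after another, we cut off the model so that it starts and ends on a plateau. Fix even functions $\varphi,\chi\in C^\infty([-1,1])$ with values in $[0,1]$ such that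
\begin{itemize}
\item $\varphi(z)=z^2$ for $|z|\le\frac12$, $\varphi$ is nondecreasing on $[0,1]$, and $\varphi=1$ for $|z|\ge\frac34$;
\item $\chi=1$ for $|z|\le\frac12$ and $\chi=0$ for $|z|\ge\frac34$.
\end{itemize}
From now on in this section $c$ may depend on $\varphi$ and $\chi$, but on nothing else.

\begin{lemma}\label{lem:bump}
Let $R\ge1$, $\mu\ge1$, and let $v_{yy}+\mathcal Qv=0$ for $|y|\le\sqrt\mu$ with
\[
\mathcal Q(y)=\mu\,\varphi(y/\sqrt\mu)-\iota R\,\chi(y/\sqrt\mu).
\]
Then $N=|v_y|^2+\mu|v|^2$ satisfies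
\[
N(\sqrt\mu)\le e^{cR}N(-\sqrt\mu),\qquad N(y_1)\le e^{cR}\mu^2N(y_0)\quad(-\sqrt\mu\le y_0\le y_1\le\sqrt\mu).
\]
\end{lemma}

The first bound, for a full crossing, contains no power of $\mu$; this is what allows many crossings in succession. The second bound, for a solution started or observed inside the bump, loses $\mu^2$. This is harmless, since at most two bumps are crossed partially.

\begin{proof}
We have $|N_y|\le2|v||v_y||\mu-\mathcal Q|\le(\mu+R)\mu^{-1/2}N$, and the interval has length $2\sqrt\mu$, so $N$ changes at most by the factor $e^{2(\mu+R)}$. Hence both claims hold if $\mu\le\mu_0:=\max(16R,c_2)$, whatever constant $c_2$ depending only on $\varphi,\chi$ we choose. Let $\mu\ge\mu_0$.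

For $|y|\le\frac12\sqrt\mu$ the coefficient is that of the model, $\mathcal Q=y^2-\iota R$. Since $2\sqrt R\le\frac12\sqrt\mu$, the middle region $|y|\le2\sqrt R$ lies in this range, and \eqref{eq:middle} applies there. On the outer regions $2\sqrt R\le|y|\le\sqrt\mu$ we have
\begin{equation}\label{eq:Qrange}
3R\le\mathcal Q\le2\mu .
\end{equation}
Indeed $\mathcal Q\le\mu+R\le2\mu$. The lower bound was seen above for $|y|\le\frac12\sqrt\mu$, and for $|y|\ge\frac12\sqrt\mu$ we have $\varphi\ge\frac14$, hence $\mathcal Q\ge\frac\mu4-R\ge\frac3{16}\mu\ge3R$.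

\emph{$H$ in the outer regions.} For $|y|\le\frac12\sqrt\mu$, \eqref{eq:Gmodel} gives $|G|<1$ and $\int|G_y|\,dy\le c$. For $\frac12\sqrt\mu\le|y|\le\sqrt\mu$ we have $|\mathcal Q_y|\le c\sqrt\mu$, $|\mathcal Q_{yy}|\le c$ (here $R\le\mu$ is used) and $\mathcal Q\ge\frac3{16}\mu$, so
\[
|G|\le\tfrac12\mathcal Q^{-3/2}|\mathcal Q_y|\le\frac c\mu,\qquad |G_y|\le\tfrac12\mathcal Q^{-3/2}|\mathcal Q_{yy}|+\tfrac34\mathcal Q^{-5/2}\mathcal Q_y^2\le c\mu^{-3/2}.
\]
Thus $|G|\le1$ if $c_2$ is chosen large, and $\int|G_y|\,dy\le c$. By Lemma~\ref{lem:adiabatic}, $H(y')\le cH(y)$ for $y,y'$ in the same outer region.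

\emph{A single functional.} Let
\[
Z=|v_y|^2+\max(\mathcal Q,R)|v|^2 .
\]
In the outer regions $Z=\mathcal Q^{1/2}H$, and in the middle region $M\le Z\le5M$. Therefore
\begin{align}
Z(y')&\le c\,\bigl(\mathcal Q(y')/\mathcal Q(y)\bigr)^{1/2}Z(y)&&\text{for $y,y'$ in the same outer region,}\label{eq:Zout}\\
Z(y')&\le5e^{24R}Z(y)&&\text{for $y,y'$ in the middle region.}\label{eq:Zmid}
\end{align}

\emph{Full crossing.} At $y=\pm\sqrt\mu$ we have $\mathcal Q=\mu\ge R$, so $Z=N$ there. Let $\mathcal Q_*=(4-\iota)R$ be the common value of $\mathcal Q$ at $\pm2\sqrt R$. Then \eqref{eq:Zout}, \eqref{eq:Zmid}, \eqref{eq:Zout} give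
\[
N(\sqrt\mu)\le c\Bigl(\frac\mu{\mathcal Q_*}\Bigr)^{1/2}\cdot5e^{24R}\cdot c\Bigl(\frac{\mathcal Q_*}\mu\Bigr)^{1/2}N(-\sqrt\mu)\le e^{cR}N(-\sqrt\mu).
\]

\emph{Partial crossing.} By \eqref{eq:Qrange} the factor in \eqref{eq:Zout} is at most $c(2\mu/3R)^{1/2}\le c\mu^{1/2}$. Passing from $y_0$ to $y_1$ involves at most two outer pieces and one middle piece, so $Z(y_1)\le c\mu e^{24R}Z(y_0)$. Since $1\le R\le\max(\mathcal Q,R)\le2\mu$, we have $N\le\mu Z$ and $Z\le2N$. Hence $N(y_1)\le2c\mu^2e^{24R}N(y_0)\le e^{cR}\mu^2N(y_0)$.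
\end{proof}

\section{From polynomial bounds to well-posedness}\label{sec:suff}

Polynomial bounds in $\xi$ give existence at once by Fourier inversion. For uniqueness we solve the transposed problem, and there we need solutions with compact support, that is, finite propagation speed. It comes from the Paley--Wiener theorem: an entire function $\Psi$ with $|\Psi(\zeta)|\le Ce^{A|\zeta|}$ whose restriction to $\mathbb R$ is in $L^2$ is the Fourier transform of an $L^2$ function supported in $[-A,A]$. The required growth estimate is the following.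

\begin{lemma}\label{lem:complex}
Let $J\subset(-T,T)$ be an interval on which $q\le\kappa^2$ and $|b|\le B$, with $\kappa\ge1$, and let $t_*\in J$. Let $f(t,\zeta)$ be continuous on $J\times\mathbb C$, entire in $\zeta$, with $|f(t,\zeta)|\le Ce^{a|\zeta|}$, $a\ge0$. Then the solution of $w''+Q_\zeta w=-f$, $w(t_*)=w'(t_*)=0$, is entire in $\zeta$ and
\[
|w(t,\zeta)|\le C'e^{(a+\kappa|t-t_*|)|\zeta|}\qquad(t\in J,\ \zeta\in\mathbb C),
\]
where $C'$ does not depend on $t$ and $\zeta$.
\end{lemma}

\begin{proof}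
The solution depends holomorphically on the parameter $\zeta$. For $|\zeta|\ge1$ let $E=|w'|^2+\kappa^2|\zeta|^2|w|^2$. Then
\[
|E'|\le2|w||w'|\bigl(2\kappa^2|\zeta|^2+B|\zeta|\bigr)+2|f||w'|\le(2\kappa|\zeta|+B)E+2|f|E^{1/2},
\]
since $2|w||w'|\le E/(\kappa|\zeta|)$. By \eqref{eq:gronwall}, $E^{1/2}(t)\le\bigl|\int_{t_*}^te^{(\kappa|\zeta|+B)|t-\tau|}|f(\tau,\zeta)|\,d\tau\bigr|$, and $|w|\le E^{1/2}$. As $J$ is bounded, this proves the estimate for $|\zeta|\ge1$. For $|\zeta|\le1$ it follows from the maximum principle, after enlarging $C'$.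
\end{proof}

\begin{proposition}\label{prop:suff}
Let $P\in\mathcal P$ and $0<r_0\le T$, and let $q,b$ be bounded with all their derivatives on $(-r_0,r_0)$. Suppose there are $C,d$ such that for all $\xi\in\mathbb R$, all solutions of $v''+Q_\xi v=0$ and all $-r_0<t_0\le t_1<r_0$,
\begin{equation}\label{eq:poly}
|v(t_1)|+|v'(t_1)|\le C(1+|\xi|)^d\bigl(|v(t_0)|+|v'(t_0)|\bigr).
\end{equation}
Then the Cauchy problem for $P$ is $C^\infty$ well posed near the origin, with $\omega=(-r_0,r_0)\times\mathbb R^n$ and $\varepsilon=r_0$, and the solutions are in $C^\infty(\omega)$.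
\end{proposition}

\begin{proof}
Let $\Phi(t,\tau;\xi)$ be the fundamental matrix for $(v,v')$. It is a $2\times2$ matrix of determinant $1$, so its inverse $\Phi(\tau,t;\xi)$ has the same operator norm (the singular values are $\varsigma$ and $1/\varsigma$). Hence \eqref{eq:poly} bounds $\Phi(t,\tau;\xi)$ polynomially in $\xi$ for all $t,\tau\in(-r_0,r_0)$, in both time directions.

\emph{Existence.} Let $f\in C_0^\infty(\mathbb R^{n+1})$ vanish for $t<\tau$, $|\tau|<r_0$. Let $\hat u(\cdot,\xi,x'')$ solve \eqref{eq:ode} on $(-r_0,r_0)$ with zero data at $t=\tau$. It vanishes for $t<\tau$ because $\hat f$ does. The derivatives $\partial_{x''}^\alpha\hat u$ solve the same equation with $\partial_{x''}^\alpha\hat f$, so Duhamel's formula, the bound on $\Phi$ and the rapid decay of $\hat f$ show that they and their first $t$-derivatives are $O((1+|\xi|)^{-j})$ for every $j$, uniformly in $t,x''$. By the equation the same holds for all $t$-derivatives. Fourier inversion gives $u\in C^\infty(\omega)$ with $Pu=f$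 and $u=0$ for $t<\tau$.

\emph{Uniqueness.} Let $u\in\mathcal D'(\omega)$ vanish for $t<\tau$, $|\tau|<r_0$, and $Pu=0$. Let $\psi\in C_0^\infty(\omega)$ have support in $\{t\le T_1,\ |x_1|\le a,\ x''\in K''\}$ with $|T_1|<r_0$ and $K''$ compact. We must show $\langle u,\psi\rangle=0$. The transpose is ${}^tP=D_0^2-qD_1^2-bD_1$, so ${}^tPw=\psi$ reads $\hat w''+Q_{-\zeta}\hat w=-\hat\psi(t,\zeta,x'')$. Solve this with $\hat w=0$ for $t\ge T_1$. As in the existence part, now with the bound on $\Phi$ backward in time and at frequency $-\xi$, we obtain $w\in C^\infty(\omega)$ with ${}^tPw=\psi$. Clearly $w=0$ for $x''\notin K''$. Choose $\kappa\ge1$ with $q\le\kappa^2$ on $(-r_0,r_0)$. Since $|\hat\psi(t,\zeta,x'')|\le Ce^{a|\zeta|}$, Lemma~\ref{lem:complex} (with $t_*=T_1$ and $\zeta$ replaced by $-\zeta$) and the Paley--Wiener theorem give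
\begin{equation}\label{eq:supp}
\operatorname{supp}w(t,\cdot)\subset\{|x_1|\le a+\kappa|T_1-t|,\ x''\in K''\}.
\end{equation}
Take $-r_0<\tau_1<\tau_2<\tau$ and $\chi_1\in C^\infty(\mathbb R)$ with $\chi_1=0$ for $t<\tau_1$ and $\chi_1=1$ for $t>\tau_2$. Then $\chi_1w\in C_0^\infty(\omega)$, and ${}^tP(\chi_1w)=\psi$ on $\{t>\tau_2\}$, a neighborhood of $\operatorname{supp}u$. So $\langle u,\psi\rangle=\langle u,{}^tP(\chi_1w)\rangle=\langle Pu,\chi_1w\rangle=0$.
\end{proof}

\begin{remark}
The unbounded $\omega$ is a convenience. Let $n=1$ and $q\le1$. Then, under the hypotheses of Proposition~\ref{prop:suff}, the conclusion also holds with $\omega$ replaced by $\omega_r=\{|t|<r,\ |x_1|+t<2r\}$ and $\varepsilon=r$, for $0<r\le r_0$. Existence follows by restriction. For uniqueness it suffices, by a partition of unity, to take $\psi\in C_0^\infty(\omega_r)$ supported in $\{t\le T_1,\ |x_1-\bar x|\le a\}$ with $|T_1|<r$ and $|\bar x|+a+T_1<2r$. By \eqref{eq:supp} with $\kappa=1$, translated in $x_1$, we have $|x_1|+t\le|\bar x|+a+T_1<2r$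 on $\operatorname{supp}w$. So $\chi_1w\in C_0^\infty(\omega_r)$ if $-r<\tau_1$, and the duality argument applies.
\end{remark}

\section{The counterexample in two variables}\label{sec:constr}

\subsection{Choice of parameters}

Consider a single bump of half-width $\delta\le1$ centered at $\bar t$, with
\[
q=\varepsilon^2\varphi\Bigl(\frac{t-\bar t}\delta\Bigr),\qquad b=\beta\,\chi\Bigl(\frac{t-\bar t}\delta\Bigr).
\]
By \eqref{eq:se}, at $|\xi_1|=1$ its center has $e=\varepsilon/\delta$ and $s=\beta$. The ratio is $R$ if $\beta=R\varepsilon/\delta$. At frequency $\lambda$ the bump is invisible as long as $\lambda\beta\le1$ and $\lambda\varepsilon\le1$, since then $|Q_\xi|\le2$ there. The second condition follows from the first, because $\varepsilon=\delta\beta/R\le\beta$ when $\delta\le1\le R$. So the bump can be visible only at frequencies $\lambda>1/\beta$. There a full crossing costs at most $e^{O(R)}$; this follows from Lemma~\ref{lem:bump}, or from an elementary estimate if $\lambda\varepsilon\delta<1$.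 We therefore choose $1/\beta=e^{LR}$ with $L$ large. This makes the coefficients exponentially small in $R$, so bumps with $R\to\infty$ can accumulate smoothly at $t=0$. If $R$ grows geometrically along the sequence, the exponent of the total cost of all visible bumps is comparable to that of the last one.

Explicitly, for $k\ge1$ and a constant $L\ge1$ to be fixed in Section~\ref{sec:proofmain}, put
\[
t_k=2^{-k},\quad\delta_k=2^{-k-3},\quad R_k=4^k,\quad\Lambda_k=e^{LR_k},\quad
\beta_k=\frac1{\Lambda_k},\quad\varepsilon_k=\frac{\delta_k\beta_k}{R_k}=\frac{\delta_k}{R_k\Lambda_k}.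
\]
Let $B_k=[t_k-\delta_k,t_k+\delta_k]=2^{-k}[\frac78,\frac98]$, and let $I_k=2^{-k}[\frac9{16},\frac78]$ be the gap between $B_{k+1}$ and $B_k$. Fix a nondecreasing $\vartheta\in C^\infty(\mathbb R)$ with $\vartheta(y)=0$ for $y\le\frac{10}{16}$ and $\vartheta(y)=1$ for $y\ge\frac{13}{16}$. Define on $(-1,1)$:
\begin{itemize}
\item on $B_k$: $q=\varepsilon_k^2\,\varphi\bigl(\frac{t-t_k}{\delta_k}\bigr)$ and $b=\beta_k\,\chi\bigl(\frac{t-t_k}{\delta_k}\bigr)$;
\item on $I_k$: $q=\varepsilon_{k+1}^2+(\varepsilon_k^2-\varepsilon_{k+1}^2)\,\vartheta(2^kt)$ and $b=0$;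
\item for $t\ge\frac9{16}$: $q=\varepsilon_1^2$ and $b=0$; for $t\le0$: $q=b=0$.
\end{itemize}
Near the common endpoints of these intervals in $t>0$, $q$ is constant and $b=0$, so $q,b$ are smooth for $t\ne0$. On $B_k\cup I_k$,
\[
|\partial^jq|\le C_j2^{(k+3)j}\varepsilon_k^2,\qquad|\partial^jb|\le C_j2^{(k+3)j}\Lambda_k^{-1},
\]
and both tend to $0$ as $k\to\infty$ for every $j$. Hence $q,b\in C^\infty(-1,1)$ with bounded derivatives, and $0\le q\le1$, $0\le b\le1$.

At $t_k$ we have $q=0$, $\frac12q''=\varepsilon_k^2/\delta_k^2$ and $b=\beta_k$. By \eqref{eq:se}, $\rho_k=(t_k,0;0,1)\in\Sigma_e$ with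
\[
e(\rho_k)=\frac{\varepsilon_k}{\delta_k}=\frac1{R_k\Lambda_k},\qquad s(\rho_k)=\beta_k=\frac1{\Lambda_k},\qquad\frac{s(\rho_k)}{e(\rho_k)}=R_k=4^k,
\]
and $\log\frac1{e(\rho_k)}=LR_k+\log R_k\le(L+1)\,s(\rho_k)/e(\rho_k)$. These are the assertions of Theorem~\ref{thm:main} about $s$ and $e$ for $n=1$, $m=2$, with $c=1/(L+1)$. It remains to prove well-posedness.

\subsection{The polynomial bound}\label{sec:proofmain}

We prove \eqref{eq:poly} with $r_0=T=1$. Let $v''+Q_\xi v=0$ on $(-1,1)$. If $|\xi|\le1$, then $|Q_\xi|\le2$ and \eqref{eq:poly} is trivial. Let $\lambda=|\xi|\ge1$ and $\iota=\operatorname{sgn}\xi$, so that $Q_\xi=\lambda^2q-\iota\lambda b$.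

The energy should not see the dips of $q$ inside the bumps. Let $\hat q=\varepsilon_k^2$ on $B_k$ and $\hat q=q$ elsewhere. Since $\varepsilon_k$ decreases in $k$, the function $\hat q$ is nondecreasing in $t$; it is smooth, by the same estimates as for $q$, and $0\le\hat q\le1$. Put
\[
W=1+\lambda^2\hat q,\qquad E=|v'|^2+W|v|^2 .
\]
Call $B_k$ \emph{resolved} if $\Lambda_k\le\lambda$. As $\Lambda_k$ increases to infinity, the resolved bumps are $B_1,\dots,B_K$ for some $0\le K<\infty$.

\medskip\noindent\textbf{(a) Outside the resolved bumps,} $E'\le(3+W'/W)E$. We have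
\[
E'=2\operatorname{Re}(v'\bar v)(W-Q_\xi)+W'|v|^2\qquad\text{and}\qquad2|v||v'|\le E .
\]
On $t\le0$, on the $I_k$ and on $t\ge\frac9{16}$ we have $W-Q_\xi=1$. On an unresolved $B_k$ we have $W'=0$ and $|W-Q_\xi|\le1+\lambda^2\varepsilon_k^2+\lambda\beta_k\le3$, because $\lambda<\Lambda_k$ gives $\lambda\beta_k<1$ and $\lambda\varepsilon_k<\Lambda_k\varepsilon_k=\delta_k/R_k\le1$.

\medskip\noindent\textbf{(b) Bumps.} There is a constant $c_1$ depending only on $\varphi,\chi$ such that on every bump $B_k$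
\begin{equation}\label{eq:bumpE}
E(t_k+\delta_k)\le e^{c_1R_k}E(t_k-\delta_k),\qquad E(t'')\le e^{c_1R_k}\lambda^2E(t')\quad(t'\le t''\text{ in }B_k).
\end{equation}
Write $\delta=\delta_k$, $R=R_k$, and let $\mu=\lambda\varepsilon_k\delta\le\lambda$. Note that $\lambda\beta_k\delta^2=\mu R$.

If $\mu\ge1$, put $y=\sqrt\mu\,(t-t_k)/\delta$. The coefficient in $v_{yy}+\mathcal Qv=0$ is
\[
\mathcal Q=\frac{\delta^2}{\mu}Q_\xi=\mu\,\varphi\Bigl(\frac y{\sqrt\mu}\Bigr)-\iota R\,\chi\Bigl(\frac y{\sqrt\mu}\Bigr),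
\]
and $\delta^2E=\mu|v_y|^2+(\delta^2+\mu^2)|v|^2$. Since $\delta\le1\le\mu$, this gives $\mu N\le\delta^2E\le2\mu N$ with $N$ as in Lemma~\ref{lem:bump}, and \eqref{eq:bumpE} follows from that lemma and $\mu\le\lambda$.

If $\mu<1$, put $z=(t-t_k)/\delta$. The equation is $v_{zz}+(\mu^2\varphi(z)-\iota\mu R\chi(z))v=0$ on $|z|\le1$, with coefficient bounded by $1+R\le2R$. So $D=|v_z|^2+R|v|^2$ satisfies $|D_z|\le3R\cdot R^{-1/2}D=3\sqrt R\,D$ and changes at most by the factor $e^{6\sqrt R}$. Here $\delta^2E=|v_z|^2+(\delta^2+\mu^2)|v|^2\le2D$, and $D\le\frac R{\delta^2}\,\delta^2E$. Hence $E(t'')\le\frac{2R}{\delta^2}e^{6\sqrt R}E(t')$, and $\frac R{\delta^2}=4^k\cdot4^{k+3}=64R^2$. This proves \eqref{eq:bumpE} in this case as well.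

\medskip\noindent\textbf{(c) Choice of $L$.} The constant $c_1$ does not depend on $L$, so we may fix $L=\max(1,\frac43c_1)$. If $K\ge1$, then
\[
\prod_{k\le K}e^{c_1R_k}\le\exp\bigl(\tfrac43c_14^K\bigr)\le\Lambda_K\le\lambda ,
\]
and for $K=0$ the empty product is $1\le\lambda$.

\medskip\noindent\textbf{(d) Total.} Let $-1<t_0\le t_1<1$. Outside the finitely many resolved bumps, (a) contributes altogether at most the factor $e^6(1+\lambda^2)\le2e^6\lambda^2$: the length is at most $2$, and as $W$ is nondecreasing with $1\le W\le1+\lambda^2$, the integral of $W'/W$ is at most $\log(1+\lambda^2)$. The fully crossed resolved bumps and the at most two partially crossed ones contribute at most $\lambda^4\prod_{k\le K}e^{c_1R_k}\le\lambda^5$. Thus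
\[
E(t_1)\le2e^6\lambda^7E(t_0).
\]
Since $|v|^2+|v'|^2\le E\le2\lambda^2(|v|^2+|v'|^2)$, this is \eqref{eq:poly} with $d=\frac92$.

Proposition~\ref{prop:suff} now shows that the Cauchy problem for $P$ is $C^\infty$ well posed near the origin. This proves Theorem~\ref{thm:main} for $n=1$, $m=2$. \qed

\begin{remark}
The features of the construction enter as follows. The plateaus make the coefficient the same at both ends of a bump, and the model coefficient is even, so that a full crossing costs no power of the frequency. The monotonicity of $\hat q$ makes the integral of $W'/W$ over all gaps at most $\log(1+\lambda^2)$, however many gaps there are. The geometric growth of $R_k$ gives $\sum_{k\le K}R_k\le\frac43R_K$. That $b$ is real is used in Lemma~\ref{lem:adiabatic}; by Theorem~\ref{thm:nec}, values $|\operatorname{Im}P_{\rm sub}(\rho_k)|=R_ke(\rho_k)$ with $R_k\to\infty$ would destroy well-posedness.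
\end{remark}

\section{All dimensions and orders}\label{sec:all}

Let $q,b$ be as in Section~\ref{sec:constr}, $\omega=(-1,1)\times\mathbb R^n$, $P=D_0^2-qD_1^2+bD_1$ on $\omega$, and
\[
T_j=D_0-jD_1,\qquad\tilde P=T_1\cdots T_{m-2}P\qquad(\tilde P=P\text{ if }m=2).
\]
The bound \eqref{eq:poly} does not involve $n$, so by Proposition~\ref{prop:suff} the Cauchy problem for $P$ is well posed on $\omega$ with $\varepsilon=1$. The first order factors are solved along their characteristics. Their speeds $1,\dots,m-2$ are non-zero, so their symbols do not vanish at the points $\rho_k$.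

\emph{Existence.} Let $f\in C_0^\infty(\mathbb R^{n+1})$ vanish for $t<\tau$, $|\tau|<1$. The equation $T_jw=g$ means $(\partial_t-j\partial_1)w=ig$. If $g\in C^\infty(\mathbb R^{n+1})$ vanishes for $t<\tau$ and has compact $x'$-support for $t$ in bounded sets, then
\[
w(t,x')=i\int_{-\infty}^tg(\tau',x_1+j(t-\tau'),x'')\,d\tau'
\]
is a solution with the same two properties. Put $w_0=f$ and solve successively $T_jw_j=w_{j-1}$ for $j=1,\dots,m-2$. Let $\chi_2\in C^\infty(\mathbb R)$ with $\chi_2=1$ for $t\le1$ and $\chi_2=0$ for $t\ge2$. Then $\chi_2w_{m-2}\in C_0^\infty(\mathbb R^{n+1})$ vanishes for $t<\tau$. The solution $u$ of $Pu=\chi_2w_{m-2}$ in $\omega$ that vanishes for $t<\tau$ satisfies $\tilde Pu=T_1\cdots T_{m-2}w_{m-2}=f$ in $\omega$.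

\emph{Uniqueness.} Let $z\in\mathcal D'(\omega)$, $T_jz=0$ and $z=0$ for $t<\tau$. In the coordinates $(t,x_1+jt,x'')$, which map $\omega$ onto itself, the equation is $\partial_tz=0$. So $z$ is independent of $t$ and vanishes for $t<\tau$, hence $z=0$. If $\tilde Pu=0$ and $u=0$ for $t<\tau$, we apply this successively to $T_2\cdots T_{m-2}Pu,\ T_3\cdots T_{m-2}Pu,\ \dots,\ Pu$. We conclude $Pu=0$, and so $u=0$.

\emph{The ratio.} Let $r(\xi)=\prod_{j=1}^{m-2}(\xi_0-j\xi_1)$. The principal symbol of $\tilde P$ is $rp$; it is real, equals $1$ at $\theta$, and has the real roots $j\xi_1$ and $\pm\sqrt q\,|\xi_1|$. The terms of order $m-1$ in the symbol of the composition are $r\,b\xi_1+\sum_j\partial_{\xi_j}r\,D_{x_j}p$. At $\rho_k=(t_k,0;0,1,0,\dots,0)$ we have $p=0$, $dp=0$ and $r(\rho_k)=(-1)^{m-2}(m-2)!\ne0$. So these terms equal $r\,b\xi_1$ there, and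
\[
\sum_j\partial_{x_j}\partial_{\xi_j}(rp)=\sum_j\bigl(\partial_{\xi_j}r\,\partial_{x_j}p+r\,\partial_{x_j}\partial_{\xi_j}p\bigr)=0
\]
at $\rho_k$. Hence $\tilde P_{\rm sub}(\rho_k)=r(\rho_k)P_{\rm sub}(\rho_k)$. Moreover $(rp)_{\rho_k}=r(\rho_k)p_{\rho_k}$, so $F_{rp}(\rho_k)=r(\rho_k)F_p(\rho_k)$. By Section~\ref{sec:symbols} its eigenvalues are $0$ and $\pm|r(\rho_k)|\varepsilon_k/\delta_k$, and $\operatorname{Tr}^+F_{rp}(\rho_k)=0$. Thus $\rho_k\in\Sigma_e$ for $\tilde P$. Both $s$ and $e$ are multiplied by $|r(\rho_k)|$, and $s/e=4^k$. This completes the proof of Theorem~\ref{thm:main}. \qed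

\section{Necessity of the logarithmic bound}\label{sec:nec}

Throughout this section $n=1$. We first show that well-posedness forces a polynomial bound of the type \eqref{eq:poly}, and then test it on solutions crossing an effectively hyperbolic point.

\subsection{Well-posedness implies polynomial bounds}

\begin{proposition}\label{prop:nec}
If the Cauchy problem for $P\in\mathcal P$ is $C^\infty$ well posed near the origin, there are $r'>0$, $C$, $d$ such that for all real $\xi$ with $|\xi|=\lambda\ge1$, all solutions of $v''+Q_\xi v=0$ and all $-r'\le t_0\le t_1\le r'$,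
\begin{equation}\label{eq:S}
S(t_1)\le C\lambda^dS(t_0),\qquad S=|v'|^2+\lambda^2|v|^2 .
\end{equation}
\end{proposition}

The idea is to feed into the equation right-hand sides concentrated at one frequency and to use that the solution depends continuously on them. A cutoff in $x_1$ spreads the frequency, and a priori we have no polynomial control at nearby frequencies. But a bound $\exp(C|\xi|^{1/2})$ always holds, and a cutoff whose Fourier transform decays like $\exp(-c|\xi|^{2/3})$ beats it.

\begin{proof}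
Let the open set $\omega\subset(-T,T)\times\mathbb R$ and $\varepsilon$ be as in the definition of well-posedness, and let $\kappa\ge1$ with $q\le\kappa^2$ for $|t|\le T/2$. Choose $0<r<\min(\varepsilon,T/2)$ so small that, with $A=(1+2\kappa)r$, $[-r,r]\times[-2A,2A]\subset\omega$.

\emph{Step 1: continuity.} Let $X$ be the Fr\'echet space of $f\in C_0^\infty(\mathbb R^2)$ with support in $[-r,r]^2$, and let $u_f\in\mathcal D'(\omega)$ be the solution of $Pu=f$ vanishing for $t<-r$. The map $f\mapsto u_f$ is linear by uniqueness, and it has closed graph: if $f_j\to f$ and $u_{f_j}\to u$ (sequences or nets), then $Pu=f$ and $u=0$ for $t<-r$, so $u=u_f$ by uniqueness. De Wilde's theorem states that a linear map with closed graph from a Fr\'echet space into a webbed locally convex space is continuous, and $\mathcal D'(\omega)$ with its strong topology is webbed \cite[\S35]{Koethe}. So $f\mapsto u_f$ is continuous. Consequently $(f,\psi)\mapsto\langle u_f,\psi\rangle$ is separately continuous on the product of $X$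 and the Fr\'echet space of $\psi\in C_0^\infty(\mathbb R^2)$ with support in $[-r,r]\times[-2A,2A]$. On a product of Fr\'echet spaces a separately continuous bilinear form is jointly continuous. Hence for some $C,\ell$
\begin{equation}\label{eq:cont}
|\langle u_f,\psi\rangle|\le C\|f\|_{C^\ell}\|\psi\|_{C^\ell}.
\end{equation}

\emph{Step 2: explicit solutions.} Let
\[
\hat\chi_0(\xi)=\prod_{j\ge1}\frac{\sin a_j\xi}{a_j\xi},\qquad a_j=c_0j^{-3/2},\qquad\sum_ja_j\le r .
\]
This is the Fourier transform of an infinite convolution of uniform densities on $[-a_j,a_j]$, a probability density $\chi_0$ supported in $[-r,r]$. All factors are at most $1$ in absolute value, and those with $a_j|\xi|\ge2$, that is, $j\le(c_0|\xi|/2)^{2/3}$, are at most $\frac12$. So $|\hat\chi_0(\xi)|\le2e^{-c|\xi|^{2/3}}$ and $\chi_0\in C_0^\infty$.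

Let $h\in C_0^\infty((-r,r))$, $\bar\xi=\pm\lambda$ and $f=\chi_0(x_1)e^{i\bar\xi x_1}h(t)\in X$. Let $g(t,\zeta)$ solve $g''+Q_\zeta g=-h$ on $(-T,T)$ with $g=0$ for $t\le-r$; it is entire in $\zeta$.

On compact subintervals of $(-T,T)$ we have $|q'|\le Cq^{1/2}$. Indeed, let $d_0>0$ be less than the distance of the subinterval to $\pm T$, and let $K_0>0$ be such that $|q''|\le K_0$ and $|q'|\le K_0d_0$ on its $d_0$-neighborhood. Inserting $h_0=-q'(t)/K_0$ in $0\le q(t+h_0)\le q(t)+q'(t)h_0+\frac12K_0h_0^2$ gives $q'(t)^2\le2K_0q(t)$. For real $|\xi|\ge1$ let $E=|g'|^2+(q\xi^2+|\xi|)|g|^2$. Then, locally uniformly in $t$,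
\begin{gather*}
|q'|\xi^2\le C|\xi|^{1/2}\cdot q^{1/2}|\xi|\cdot|\xi|^{1/2}\le C|\xi|^{1/2}(q\xi^2+|\xi|),\\
|q\xi^2+|\xi|-Q_\xi|\le C|\xi|,\qquad2|g||g'|\le|\xi|^{-1/2}E .
\end{gather*}
Hence $|E'|\le C|\xi|^{1/2}E+2|h|E^{1/2}$. By \eqref{eq:gronwall}, and by continuity for $|\xi|\le1$, we have $|g|+|g'|\le C_h\exp(C|\xi|^{1/2})$ for all $\xi\in\mathbb R$, locally uniformly in $t\in(-T,T)$.

Therefore $\hat w(t,\xi)=\hat\chi_0(\xi-\bar\xi)g(t,\xi)$ and, by the equation, all its $t$-derivatives decay faster than any power of $\xi$, locally uniformly in $t$. So $\hat w$ is the Fourier transform of some $w\in C^\infty((-T,T)\times\mathbb R)$ with $Pw=f$ and $w=0$ for $t<-r$. By uniqueness $u_f=w|_\omega$.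

For $|t|\le r$, Lemma~\ref{lem:complex} with $J=[-r,r]$, $t_*=-r$, $a=0$ gives $|g(t,\zeta)|\le C'e^{2\kappa r|\zeta|}$. Also $|\hat\chi_0(\zeta-\bar\xi)|\le e^{r|\operatorname{Im}\zeta|}$. So $\hat w(t,\cdot)$ is entire, bounded by $C'e^{A|\zeta|}$, and in $L^2(\mathbb R)$, and by Paley--Wiener $\operatorname{supp}w(t,\cdot)\subset[-A,A]$. Take $\psi=k(t)\eta(x_1)e^{-i\bar\xi x_1}$ with $k\in C_0^\infty((-r,r))$ and a fixed $\eta\in C_0^\infty(\mathbb R)$ supported in $[-2A,2A]$, $\eta=1$ on $[-A,A]$. Then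
\[
\langle w,\psi\rangle=\int k(t)\hat w(t,\bar\xi)\,dt=\int k\,g(\cdot,\bar\xi)\,dt,
\]
since $\hat\chi_0(0)=1$. Each of $f$ and $\psi$ costs a factor $\lambda^\ell$ in \eqref{eq:cont}, so for $\lambda\ge1$
\begin{equation}\label{eq:kg}
\Bigl|\int k\,g(\cdot,\bar\xi)\,dt\Bigr|\le C\lambda^{2\ell}\|h\|_{C^\ell}\|k\|_{C^\ell},
\end{equation}
with $C$ independent of $\lambda,h,k$.

\emph{Step 3: from \eqref{eq:kg} to \eqref{eq:S}.} Let $r'=r/2$, let $v''+Qv=0$ on $(-T,T)$ with $Q=Q_{\bar\xi}$, and let $-r'\le t_0\le t_1\le r'$. On $[-r,r]$ we have $|\partial^jQ|\le C_j\lambda^2$, so $|S'|\le C\lambda S$ and, by differentiating the equation, $|\partial^jv|\le C_j\lambda^jS^{1/2}$. If $\lambda<4/r$ or $t_1-t_0<4/\lambda$, then $\lambda(t_1-t_0)\le4$ and \eqref{eq:S} follows from Gronwall's inequality. Otherwise let $\theta_0$ be a cutoff with $\theta_0=0$ for $t\le t_0$, $\theta_0=1$ for $t\ge t_0+1/\lambda$ and $|\theta_0^{(j)}|\le C_j\lambda^j$. Take $h=-(2\theta_0'v'+\theta_0''v)$. Its support lies in $[t_0,t_0+\frac r4]\subset(-r,r)$,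 we have $g(\cdot,\bar\xi)=\theta_0v$, and $\|h\|_{C^\ell}\le C\lambda^{\ell+2}S(t_0)^{1/2}$. Take $k=\kappa_1\bar v$, where $0\le\kappa_1\le1$ is supported in $|t-t_1|<1/\lambda$, $\kappa_1=1$ on $I=\{|t-t_1|\le\frac1{2\lambda}\}$ and $|\kappa_1^{(j)}|\le C_j\lambda^j$. Then $\|k\|_{C^\ell}\le C\lambda^\ell S(t_1)^{1/2}$, and $\theta_0=1$ on $\operatorname{supp}k\subset(-r,r)$.

To bound $\int kg=\int\kappa_1|v|^2$ from below we must control $v'$ by $v$. For a compactly supported real cutoff $\theta_1$, integration by parts gives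
\[
\int\theta_1^2|v'|^2=\operatorname{Re}\int\theta_1^2Q|v|^2-2\operatorname{Re}\int\theta_1\theta_1'v'\bar v .
\]
Since $2|\theta_1\theta_1'v'\bar v|\le\frac12\theta_1^2|v'|^2+2\theta_1'^2|v|^2$, we obtain the Caccioppoli inequality
\begin{equation}\label{eq:cacc}
\int\theta_1^2|v'|^2\le4\int\theta_1'^2|v|^2+2\int\theta_1^2|Q||v|^2 .
\end{equation}
With $\theta_1=1$ on $I'=\{|t-t_1|\le\frac1{4\lambda}\}$, $0\le\theta_1\le1$, $\operatorname{supp}\theta_1\subset I$ and $|\theta_1'|\le C\lambda$, this and $|S'|\le C\lambda S$ give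
\[
c\lambda^{-1}S(t_1)\le\int_{I'}S\,dt\le C\lambda^2\int_I|v|^2dt .
\]
So $\int kg\ge\int_I|v|^2\ge c\lambda^{-3}S(t_1)$. Inserting everything in \eqref{eq:kg} yields $S(t_1)^{1/2}\le C\lambda^{4\ell+5}S(t_0)^{1/2}$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:nec}}

Let $r',d$ be as in Proposition~\ref{prop:nec}; we may take $d\ge0$. Let $|\bar t|<r'/2$ with $q(\bar t)=0<q''(\bar t)$, and put
\[
\gamma=\sqrt{q''(\bar t)/2},\qquad b_0=b(\bar t),\qquad R=b_0/\gamma\in\mathbb C .
\]
The constants $C,C_0$ below do not depend on $\bar t$; note that $\gamma\le C$ and $|b_0|\le C$. For $\rho=(\bar t,x_1;0,\xi_1)$, \eqref{eq:se} gives $e(\rho)=\gamma|\xi_1|$, $|\operatorname{Im}P_{\rm sub}(\rho)|/e(\rho)=|\operatorname{Im}R|$ and $s(\rho)/e(\rho)=|\operatorname{Re}R|+|\operatorname{Im}R|$. By Section~\ref{sec:symbols} these are all points of $\Sigma_e$ over $U=\{|t|<r'/2\}$, and $|\xi|/e(\rho)=1/\gamma$ there. So we must show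
\[
|\operatorname{Im}R|\le C,\qquad|\operatorname{Re}R|\le C\bigl(1+\log^+(1/\gamma)\bigr).
\]

Take $\xi=\iota\lambda$, $\iota=\pm1$, and $y=\sqrt{\gamma\lambda}\,(t-\bar t)$. Since $q=\gamma^2(t-\bar t)^2+O(|t-\bar t|^3)$ and $b=b_0+O(|t-\bar t|)$, the equation becomes $v_{yy}+\mathcal Qv=0$ with $\mathcal Q=Q_\xi/(\gamma\lambda)$ and
\begin{equation}\label{eq:eta}
\mathcal Q=y^2-\iota R+\eta,\qquad|\eta|\le C\lambda^{-1/2}\bigl(|y|^3\gamma^{-5/2}+|y|\gamma^{-3/2}\bigr)\qquad(|t|\le r').
\end{equation}

\emph{Imaginary part.} Formally $(y^2-\iota R)^{1/2}\approx y-\iota R/(2y)$ for large $y$, so an imaginary part of $R$ of size $R_i$ makes some solutions gain a factor $y^{R_i/2}$ over a long range of $y$. At $y$ equal to a power of $\lambda$ this is a power of $\lambda$ with exponent proportional to $R_i$, while \eqref{eq:S} allows only a fixed exponent. We make this precise with a Wronskian-type quantity.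

Assume $\operatorname{Im}R\ne0$ and choose $\iota$ with $\iota\operatorname{Im}R=|\operatorname{Im}R|=:R_i$. Put $Y_0=\sqrt{2|R|+2}$ and $Y_1=\lambda^{1/12}$. Fix $\bar t$ and let $\lambda\to\infty$. The range $|y|\le2Y_1$ shrinks to $t=\bar t$, so it lies in $|t|<r'$ for large $\lambda$, and by \eqref{eq:eta} $\eta\to0$ uniformly on it. So for large $\lambda$ we have $Y_0<Y_1$, $|\eta|\le\min(1,R_i/2)$ for $|y|\le2Y_1$, and $|\mathcal Q|\le y^2+|R|+1\le2y^2$ on $[Y_0,2Y_1]$. Let $v(Y_0)=1$, $v_y(Y_0)=i$ and $J=\operatorname{Im}(\bar vv_y)$. Then $J(Y_0)=1$ and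
\[
J_y=-\operatorname{Im}\mathcal Q\,|v|^2\ge\tfrac12R_i|v|^2\ge0 .
\]
Let $[Y,2Y]\subset[Y_0,2Y_1]$. There $|\mathcal Q|\le8Y^2$ and $Y\ge1$. By \eqref{eq:cacc} in the variable $y$, with a cutoff equal to $1$ on $[\frac54Y,\frac74Y]$ and supported in $[Y,2Y]$,
\[
\int_{5Y/4}^{7Y/4}|v_y|^2dy\le C_*Y^2\int_Y^{2Y}|v|^2dy
\]
with an absolute constant $C_*$. As $J$ is nondecreasing and $J\le|v||v_y|$, the Cauchy--Schwarz inequality gives
\[
\frac Y2J(Y)\le\int_{5Y/4}^{7Y/4}J\,dy\le C_*^{1/2}Y\int_Y^{2Y}|v|^2dy ,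
\]
and therefore
\[
J(2Y)\ge J(Y)+\tfrac12R_i\int_Y^{2Y}|v|^2dy\ge(1+c_*R_i)J(Y),\qquad c_*=\tfrac14C_*^{-1/2}.
\]
Thus $J(2^jY_0)\ge(1+c_*R_i)^j$ for the largest $j$ with $2^jY_0\le2Y_1$, for which $2^j>\lambda^{1/12}/Y_0$. At the corresponding time, $S\ge2\lambda|v||v'|\ge2\lambda\sqrt{\gamma\lambda}\,J\ge J$ for large $\lambda$. At the starting time, $S=\gamma\lambda+\lambda^2\le C\lambda^2$. By \eqref{eq:S}, $(1+c_*R_i)^j\le C\lambda^{d+2}$ with $j\ge\frac1{12}\log_2\lambda-\log_2Y_0$. Taking logarithms, dividing by $\log_2\lambda$ and letting $\lambda\to\infty$ gives $\log_2(1+c_*R_i)\le12(d+2)$. This bounds $R_i$ independently of $\bar t$.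

\emph{Real part.} Here the whole amplification takes place in the barrier, so we use a frequency at which the barrier is fully visible and which is only polynomially large in $|\operatorname{Re}R|$ and $1/\gamma$. Let $R_r=|\operatorname{Re}R|$; we may assume $R_r\ge1$. Choose $\iota$ with $\iota\operatorname{Re}R=R_r$, and put $\lambda=C_0R_r\gamma^{-5}$ with $C_0$ large. Then $\lambda\ge1$. On $|y|\le\sqrt{R_r}$ we have $|t-\bar t|\le C_0^{-1/2}\gamma^2\le r'/2$, and \eqref{eq:eta} gives $|\eta|\le CC_0^{-1/2}(R_r+\gamma)\le\frac14R_r$. So on $|y|\le\frac12\sqrt{R_r}$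
\[
\operatorname{Re}\mathcal Q\le\tfrac14R_r-R_r+\tfrac14R_r=-\tfrac12R_r .
\]
By Lemma~\ref{lem:barrier} the solution with $v=1$, $v_y=0$ at $y=-\frac12\sqrt{R_r}$, where $S=\lambda^2$, has $S\ge\frac12\lambda^2e^{R_r}$ at $y=\frac12\sqrt{R_r}$. By \eqref{eq:S} and $R_r\le C/\gamma$,
\[
\tfrac12e^{R_r}\le C\lambda^d=C(C_0R_r\gamma^{-5})^d\le C\gamma^{-6d},
\]
and hence $R_r\le C(1+\log^+(1/\gamma))$. This completes the proof of Theorem~\ref{thm:nec}. \qed

\begin{thebibliography}{9}
\bibitem{Koethe} K\"othe, \emph{Topological Vector Spaces II}, \S35.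
\bibitem{source} doi:10.2969/msjmemoirs/03001c020,
\url{https://projecteuclid.org/ebook/download?isFullBook=false&urlId=10.2969%2Fmsjmemoirs%2F03001C020}.
\end{thebibliography}

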